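\title{Topological groups that are completely metrizable absolute neighborhood retracts are Hilbert manifolds}

\begin{abstract}
We prove that a topological group is a Hilbert manifold if and only if its underlying space is a completely metrizable absolute neighborhood retract; separability is not assumed. The main step is that every metrizable, locally path-connected group that is not locally precompact admits, for each open cover $\mathcal U$, a sequence of self-maps $\mathcal U$-near to the identity whose images form a locally finite family. The maps have the form $x\mapsto x\,g(\mu(x),\tau_n(x))$, where $g$ is a two-parameter family of small paths that leave every ball of a fixed radius. A theorem of Banakh and Zarichnyy then gives the manifold structure. We also identify the model Hilbert space and show by examples that the hypotheses cannot be weakened in two natural ways.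
\end{abstract}

\section{Introduction}

Topological groups are assumed Hausdorff, maps are continuous, and Hilbert spaces are real and of arbitrary dimension, finite or infinite. A metrizable space $X$ is an \emph{absolute neighborhood retract} (ANR) if, whenever $X$ is a closed subspace of a metrizable space $M$, some neighborhood of $X$ in $M$ retracts onto $X$; it is an \emph{absolute retract} (AR) if $M$ itself always retracts onto $X$. A space is \emph{completely metrizable} if its topology is generated by a complete metric, and \emph{Polish} if it is also separable. A \emph{Hilbert manifold} is a paracompact space covered by open sets that are homeomorphic to open subsets of a Hilbert space $E$; we then speak of an \emph{$E$-manifold}, or of a manifold \emph{modeled on} $E$.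

Being an ANR is a local regularity condition, shared by all open subsets of Hilbert spaces, but it does not single out manifolds: the interval $[0,1]$ is a compact AR and fails to be a manifold at its end points. In a topological group all points look alike, so exceptional points of this kind cannot occur, and one may expect that the regularity condition, together with completeness, forces a manifold structure. For separable groups this is a theorem.

\begin{theorem}[Dobrowolski--Toru\'nczyk]\label{thm:DT}
A Polish group is a Hilbert manifold if and only if it is an ANR.
\end{theorem}

Many natural groups are not separable, not even locally: a Banach space such as $\ell_\infty$, or the group of invertible operators on $\ell_2$ with the norm topology. The latter is an open subset of a Banach space, and it contains the uncountably many diagonal operators with entries $\pm1$ at mutual distance $2$. Both groups are completely metrizable ANRs. The following problem is posed in \cite{BZ}.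

\begin{quote}
Let $G$ be a topological group whose underlying space is a completely metrizable ANR. Is $G$ a Hilbert manifold?
\end{quote}

\begin{theorem}\label{thm:A}
Every topological group whose underlying space is a completely metrizable ANR is a Hilbert manifold.
\end{theorem}

If $G$ is locally compact, its identity component is separable and Theorem~\ref{thm:DT} applies. For the remaining groups we use a characterization by an approximation property. Write $\omega=\{0,1,2,\dots\}$. Given a cover $\mathcal U$ of $X$, two maps $f,f'$ into $X$ are \emph{$\mathcal U$-near} if for every $x$ some $U\in\mathcal U$ contains both $f(x)$ and $f'(x)$. A space $X$ has \emph{$\omega$-LFAP} if for every open cover $\mathcal U$ of $X$ there are maps $f_n:X\to X$, $n\in\omega$, each $\mathcal U$-near to $\mathrm{id}_X$, such that the family $\{f_n(X)\}_{n\in\omega}$ is locally finite: every point of $X$ has a neighborhood that meets $f_n(X)$ for only finitely many $n$. The property says that $X$ has enough room to hold infinitely many slightly moved copies of itself that accumulate nowhere.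

\begin{theorem}[Banakh--Zarichnyy \cite{BZ}]\label{thm:BZ}
A topological group is homeomorphic to an infinite-dimensional Hilbert space (respectively, to a manifold modeled on an infinite-dimensional Hilbert space) if and only if it is a completely metrizable AR (respectively, ANR) with $\omega$-LFAP.
\end{theorem}

So the task is to produce the maps $f_n$. A space with $\omega$-LFAP has no point with a compact neighborhood (Lemma~\ref{lem:compact}), and for groups with enough paths this obstruction, in its uniform version, is the only one. A subset $U$ of a topological group $G$ with unit $1$ is \emph{precompact} if for every neighborhood $V$ of $1$ there is a finite set $F\subset G$ with $U\subset FV$, and $G$ is \emph{locally precompact} if some neighborhood of $1$ is precompact.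

\begin{theorem}\label{thm:B}
Let $G$ be a metrizable, locally path-connected group that is not locally precompact; that is, for every neighborhood $U$ of $1$ there is a neighborhood $V$ of $1$ such that $U\not\subset FV$ for all finite $F\subset G$. Then $G$ has $\omega$-LFAP. In particular, a completely metrizable, locally path-connected group has $\omega$-LFAP if and only if it is not locally compact.
\end{theorem}

Theorem~\ref{thm:A} has a converse, and the model Hilbert space can be read off from the group. The \emph{density} $\operatorname{dens}X$ is the least cardinality of a dense subset of $X$, and $\ell_2(\kappa)$ is the Hilbert space with an orthonormal basis of cardinality $\kappa$.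

\begin{theorem}\label{thm:C}
A topological group $G$ that is a Hilbert manifold is a completely metrizable ANR, so the two conditions are equivalent. If they hold, then $G$ is homeomorphic to $G_0\times D$, where $G_0$ is the identity component and $D$ is discrete, and:
\begin{enumerate}
\item[(a)] if $G$ is locally compact, then $G$ is a Lie group (an $\mathbb R^n$-manifold);
\item[(b)] if $G$ is not locally compact, then $G$ is an $\ell_2(\kappa)$-manifold, where $\kappa$ is the density of $G_0$ and also the density of every open neighborhood of $1$ contained in $G_0$.
\end{enumerate}
Moreover, a completely metrizable group that is an AR is homeomorphic to a Hilbert space.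
\end{theorem}

In (a) a Lie group may have uncountably many components. Section~\ref{sec:model} carries out the construction behind Theorem~\ref{thm:B} by hand in $\ell_2$ and isolates its three ingredients; Sections~\ref{sec:paths} and~\ref{sec:exhaustion} supply them in an arbitrary group, and Section~\ref{sec:B} assembles them.

\section{Invariant metrics, completeness and precompactness}\label{sec:prelim}

Neighborhoods need not be open. By the Birkhoff--Kakutani theorem, the topology of a first-countable group $G$ is generated by a \emph{left-invariant} metric $d$, one with $d(ax,ay)=d(x,y)$. We fix such a $d$ on every metrizable group and write $B(x,r)$ for the open $d$-ball; a \emph{ball} is always an open $d$-ball. Left invariance gives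
\begin{equation}\label{eq:inv}
B(x,r)=xB(1,r),\quad d(x,xy)=d(1,y)=d(1,y^{-1}),\quad d(1,xy)\le d(1,x)+d(1,y).
\end{equation}
By the first identity, a set is precompact if and only if it is $d$-totally bounded. Right translations are homeomorphisms but in general not isometries of $d$. They are isometries of the metric $d'(x,y)=d(x^{-1},y^{-1})$, which generates the same topology because inversion is a homeomorphism.

We use the following textbook facts. A family of subsets of a space is \emph{discrete} if every point has a neighborhood meeting at most one member; the members of a discrete family are pairwise disjoint.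
\begin{enumerate}
\item[(F1)] (Raikov) The completion $\hat G$ of a metrizable group $G$ in the metric $\rho=d+d'$ is a topological group containing $G$ as a dense subgroup.
\item[(F2)] Open subspaces and closed subspaces of completely metrizable spaces are completely metrizable. A completely metrizable subspace of a metrizable space is a $G_\delta$-set in it. In a nonempty completely metrizable space any two dense $G_\delta$-sets intersect (Baire).
\item[(F3)] (Stone) Every open cover of a metrizable space has an open refinement that covers the space and is a countable union of discrete families. Metrizable spaces are paracompact, so every open cover has a subordinated locally finite partition of unity.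
\item[(F4)] (Bing) A metrizable space has a base that is a countable union of discrete families.
\item[(F5)] An ANR is locally contractible: every neighborhood $U$ of a point contains a neighborhood $V$ of that point whose inclusion into $U$ is null-homotopic. Then any two points of $V$ are joined by a path in $U$, so an ANR is locally path-connected. In a locally path-connected space the path components of open sets are open. An AR is a contractible ANR.
\item[(F6)] (Dugundji) A convex subset of a normed space is an AR. (Hanner) An open subset of an ANR is an ANR, and a metrizable space covered by open ANRs is an ANR.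
\item[(F7)] An open subgroup is closed. Hence a connected group equals $\bigcup_{n\ge1}O^n$ for every symmetric neighborhood $O$ of $1$.
\end{enumerate}

\begin{lemma}\label{lem:compact}
If a Hausdorff space $X$ has $\omega$-LFAP, then no point of $X$ has a compact neighborhood.
\end{lemma}

\begin{proof}
Let $K$ be a compact neighborhood of $x$, and let maps $f_n$ be $\mathcal U$-near to the identity for $\mathcal U=\{\operatorname{int}K,\,X\setminus\{x\}\}$. The only member of $\mathcal U$ containing $x$ is $\operatorname{int}K$, so $f_n(x)\in K$ for all $n$. If $\{f_n(X)\}$ were locally finite, then $K$ would be covered by finitely many open sets each meeting finitely many $f_n(X)$, and $K$ would meet only finitely many $f_n(X)$.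
\end{proof}

To pass from precompact to compact sets we need a complete metric related to $d$. The metric $d$ itself may be incomplete on a completely metrizable group: in the group of permutations of $\omega$ with the topology of pointwise convergence, $2^{-\min\{k\,:\,x(k)\ne y(k)\}}$ is a left-invariant metric, and the cycles $(0\,1\,\cdots\,n)$ form a Cauchy sequence whose pointwise limit $k\mapsto k+1$ is not a permutation. The two-sided metric $\rho$ does not have this defect.

\begin{lemma}\label{lem:complete}
Let $G$ be a metrizable group in which some open neighborhood $O$ of $1$ is completely metrizable. Then the metric $\rho=d+d'$ is complete.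
\end{lemma}

\begin{proof}
Let $\hat G$ be as in (F1), and let $\hat O\subset\hat G$ be open with $\hat O\cap G=O$. Then $O$ is dense in $\hat O$, and it is a $G_\delta$-set in $\hat O$ by (F2). Suppose that $z\in\hat G\setminus G$. The nonempty open set $z\hat O^{-1}$ contains a point $x\in G$, and $w=x^{-1}z$ lies in $\hat O\setminus G$. The set $S=\hat O\cap w\hat O$ is open in $\hat G$ and contains $w$. Both $O\cap S$ and $wO\cap S$ are dense $G_\delta$-sets in $S$, so they intersect by Baire's theorem. But they lie in the distinct cosets $G$ and $wG$. Hence $G=\hat G$.
\end{proof}

\begin{lemma}\label{lem:NP}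
A completely metrizable group that is not locally compact is not locally precompact.
\end{lemma}

\begin{proof}
Suppose that some neighborhood of $1$ is $d$-totally bounded. It contains a set $D=\{x:d(1,x)\le r\}$ with $r>0$, which is closed, $d$-totally bounded, and symmetric by \eqref{eq:inv}. Inversion is an isometry of $(D,d)$ onto $(D,d')$, so $D$ is $d'$-totally bounded as well. Intersecting the members of a finite cover of $D$ by sets of $d$-diameter less than $\varepsilon/2$ with the members of a finite cover by sets of $d'$-diameter less than $\varepsilon/2$, we cover $D$ by finitely many sets of $\rho$-diameter less than $\varepsilon$. So $D$ is a closed, totally bounded subset of $(G,\rho)$, which is complete by Lemma~\ref{lem:complete}. Thus $D$ is compact, and its translates show that $G$ is locally compact.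
\end{proof}

Completeness is needed here: $\mathbb Q$ is not locally compact, but its bounded subsets are precompact.

\section{The construction in $\ell_2$}\label{sec:model}

Let $e_1,e_2,\dots$ be the standard basis of $\ell_2$. We look for maps $f_n:\ell_2\to\ell_2$ that move points by at most $1$ and have locally finite images. The translations $z\mapsto z+e_n$ send each single point to a discrete sequence, but they are surjective. The displacement has to depend on the point: $z$ must be pushed in a direction $e_k$ in which $z$ has almost no mass left, and $k$ depends on $z$. To choose $k$ continuously, we join the $e_k$ by a path,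
\[
g(t)=te_1\quad(0\le t\le1),\qquad g(t)=(k+1-t)e_k+(t-k)e_{k+1}\quad(1\le k\le t\le k+1).
\]
Then $\|g(t)\|\le1$ for all $t$, and $\|g(t)\|\ge1/\sqrt2$ for $t\ge1$, since $a^2+b^2\ge(a+b)^2/2$.

Let $P_k$ be the orthogonal projection onto the span of $e_1,\dots,e_k$, with $P_0=0$, and let
\[
Y_k=\{y\in\ell_2:\|y-P_ky\|<\tfrac14\}.
\]
As $\|y-P_ky\|$ decreases to $0$, the open sets $Y_k$ increase and cover $\ell_2$. If $z\in Y_k$ and $t\ge k+1$, then $P_kg(t)=0$, and therefore
\[
\|(z+g(t))-P_k(z+g(t))\|\ge\|g(t)\|-\|z-P_kz\|>\tfrac1{\sqrt2}-\tfrac14>\tfrac14 .
\]
So $z+g(t)\notin Y_k$: started at any point of $Y_k$, the path has left $Y_k$ for good by the time $k+1$.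

It remains to choose the time continuously. With $\psi(u)=\min\{1,\max\{0,8u-1\}\}$ put
\[
\tau_n(z)=n+1+\sum_{k\ge n}\psi(\|z-P_kz\|),\qquad f_n(z)=z+g(\tau_n(z)).
\]
On the open set $\{z:\|z-P_jz\|<\frac18\}$ all terms with $k\ge j$ vanish, and these sets cover $\ell_2$, so $\tau_n$ is finite and continuous. If $k$ is the least index with $k\ge n$ and $z\in Y_k$, then the terms with indices $n,\dots,k-1$ equal $1$, so $\tau_n(z)\ge k+1$ and $f_n(z)\notin Y_k\supset Y_n$. Thus $f_n(\ell_2)\cap Y_n=\emptyset$. A point $y$ lies in some $Y_N$, and this neighborhood of $y$ misses $f_n(\ell_2)$ for all $n\ge N$.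

After rescaling, this verifies the condition in $\omega$-LFAP for each cover $\mathcal U$ of $\ell_2$ such that, for some $r>0$, every closed ball of radius $r$ lies in a member of $\mathcal U$. Three things have to be replaced in general.
\begin{enumerate}
\item \emph{The path.} It was built from an orthonormal basis and line segments. Lemma~\ref{lem:path} builds a small path that spends bounded time in every ball of a fixed radius, using only the hypotheses of Theorem~\ref{thm:B}.
\item \emph{The scale.} For an arbitrary cover the admissible displacement varies from point to point and has no positive lower bound. Lemma~\ref{lem:g} provides a path of size $2^{-s}$ that depends continuously on $s$.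
\item \emph{The sets $Y_n$.} A countable exhaustion that the path leaves is easy to find in a separable group. In $\ell_2(\kappa)$ with $\kappa$ uncountable one can take the preimages of the sets $Y_n$ under the orthogonal projection onto the closed span $H$ of $e_1,e_2,\dots$, because the path moves points only inside cosets of $H$. In a general group no projection onto $H$ is available, and Lemma~\ref{lem:exh} takes its place.
\end{enumerate}

\section{Escaping paths}\label{sec:paths}

In this section $G$ is a metrizable, locally path-connected group that is not locally precompact. Let $S$ be a subset of a Euclidean space and $\delta>0$. A map $h:S\to G$ is \emph{$\delta$-escaping} if the preimage of every ball of radius $\delta$ is bounded. If $K\subset G$ is compact, then $K$ is covered by finitely many balls of radius $\delta/2$, and the concentric balls of radius $\delta$ cover $\{x:d(x,K)<\delta/2\}$. This has two consequences.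
\begin{enumerate}
\item[(E1)] If $h$ is $\delta$-escaping and $K$ is compact, then $\{t\in S:d(h(t),K)<\delta/2\}$ is bounded.
\item[(E2)] If a set $C$ is not covered by finitely many balls of radius $\delta$ and $K$ is compact, then $d(c,K)\ge\delta/2$ for some $c\in C$.
\end{enumerate}

A small neighborhood of $1$ contains an infinite uniformly separated sequence $(a_k)$, and consecutive terms can be joined by paths $p_k$. This alone does not give an escaping path, since we have no control over the $p_k$: in $\ell_2$ one might join $e_k$ to $e_{k+1}$ through $0$ every time. The remedy is a second, much smaller sequence $(c_k)$, chosen after the $p_k$, that translates these compact paths away from each other. The terms $c_k$ must again be joined by uncontrolled paths, but these are so small that left multiplication by the well separated $a_k$ keeps them apart (Figure~\ref{fig:stairs}).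

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray!40] (0,0) grid (3,3);
\foreach \x in {0,1,2,3} {
  \node[below] at (\x,-0.1) {$a_{\x}$};
  \node[left] at (-0.1,\x) {$c_{\x}$};
}
\draw[very thick,->] (0,0)--(1,0)--(1,1)--(2,1)--(2,2)--(3,2)--(3,3)--(3.7,3);
\node[above] at (0.5,0) {\small $p_0c_0$};
\node[right] at (1,0.5) {\small $a_1q_0$};
\node[above] at (1.5,1) {\small $p_1c_1$};
\node[right] at (2,1.5) {\small $a_2q_1$};
\node[above] at (2.5,2) {\small $p_2c_2$};
\node[right] at (3,2.5) {\small $a_3q_2$};
\end{tikzpicture}
\caption{The escaping path as a staircase; the grid point $(a_i,c_j)$ stands for the product $a_ic_j$. On a horizontal piece the left factor runs along a path $p_k$ from $a_k$ to $a_{k+1}$; on a vertical piece the right factor runs along a path $q_k$ from $c_k$ to $c_{k+1}$. Horizontal pieces are separated by the choice of the $c_k$, vertical pieces because the $q_k$ are small compared with the distances between the $a_k$.}\label{fig:stairs}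
\end{figure}

\begin{lemma}\label{lem:path}
For every $r>0$ there are $\delta>0$ and a $\delta$-escaping map $h:[0,\infty)\to G$ with $h(0)=1$ and values in $B(1,r)$.
\end{lemma}

\begin{proof}
Let $A$ be the path component of $1$ in $B(1,r/2)$. It is an open neighborhood of $1$, hence not totally bounded: there is $\alpha>0$ such that finitely many balls of radius $\alpha$ never cover $A$. Choose inductively $a_0=1$ and $a_k\in A\setminus\bigcup_{i<k}B(a_i,\alpha)$, so that $d(a_i,a_k)\ge\alpha$ for $i\ne k$. Let $p_k:[0,1]\to A$ be a path from $a_k$ to $a_{k+1}$ and $A_k$ its compact image.

Let $\beta=\min\{r/2,\alpha/4\}$ and let $C$ be the path component of $1$ in $B(1,\beta)$. Again $C$ is an open neighborhood of $1$, so there is $\gamma>0$ such that finitely many balls of radius $\gamma$ never cover $C$. Put $c_0=1$ and use (E2) to choose inductively $c_k\in C$ at distance at least $\gamma/2$ from the compact set $\bigcup_{i<k}A_k^{-1}A_ic_i$. Let $q_k:[0,1]\to C$ be a path from $c_k$ to $c_{k+1}$. Define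
\[
h(t)=\begin{cases}p_k(t-2k)\,c_k,&2k\le t\le 2k+1,\\ a_{k+1}\,q_k(t-2k-1),&2k+1\le t\le 2k+2.\end{cases}
\]
Both formulas give $a_{k+1}c_k$ at $t=2k+1$ and $a_{k+1}c_{k+1}$ at $t=2k+2$, so $h$ is continuous. Also $h(0)=a_0c_0=1$, and the values of $h$ lie in $AC\subset B(1,r)$ by \eqref{eq:inv}.

For $i<k$, $u\in A_k$ and $u'\in A_i$, left invariance and the choice of $c_k$ give
\[
d(uc_k,u'c_i)=d(c_k,u^{-1}u'c_i)\ge\gamma/2 .
\]
For $i\ne k$ and $w,w'\in C$, the triangle inequality and \eqref{eq:inv} give
\[
d(a_kw,a_iw')\ge d(a_k,a_i)-d(1,w)-d(1,w')>\alpha-2\beta\ge\alpha/2 .
\]
Let $\delta=\frac14\min\{\alpha,\gamma\}$. Two points of a ball of radius $\delta$ are at distance less than $\min\{\alpha/2,\gamma/2\}$, so the ball meets at most one of the sets $A_kc_k$ and at most one of the sets $a_kC$. Its preimage under $h$ lies in the union of two intervals of length $1$.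
\end{proof}

Next we connect escaping paths $h_0,h_1,\dots$ of decreasing size into one continuous family. Every $h_m$ starts at $1$, so we can pass from $h_m$ to $h_{m+1}$ by taking their product and shifting the time $t$ gradually from the first factor to the second. The danger is cancellation, as in the product of $h(t)$ and $h(t)^{-1}$. It is excluded by making $h_{m+1}$ small compared with the escape radius of $h_m$.

\begin{lemma}\label{lem:g}
There are a map $g:[0,\infty)^2\to G$ and numbers $\eta_M>0$, $M=1,2,\dots$, such that
\begin{enumerate}
\item[(1)] $g(s,0)=1$ and $d(1,g(s,t))<2^{-s}$ for all $s,t$;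
\item[(2)] the restriction of $g$ to $[0,M]\times[0,\infty)$ is $\eta_M$-escaping for every $M$.
\end{enumerate}
\end{lemma}

By (1) the ball $B(1,2^{-M})$ contains $g(M,t)$ for all $t$, so $\eta_M<2^{-M}$: no single radius works for all scales, and this will have to be dealt with in Section~\ref{sec:B}.

\begin{proof}
Put $r_0=\frac14$. Given $r_m$, let $h_m$ be a $\delta_m$-escaping map into $B(1,r_m)$ as in Lemma~\ref{lem:path}, and put $r_{m+1}=\min\{2^{-m-3},\delta_m/2\}$. For $s=m+\theta$ with $m\in\omega$ and $0\le\theta\le1$ define
\[
g(s,t)=h_m\big((1-\theta)t\big)\,h_{m+1}(\theta t).
\]
At an integer $s=m\ge1$ both available formulas give $h_m(t)$, because all paths start at $1$. So $g$ is well defined and continuous, and $g(s,0)=1$. For $s\in[m,m+1]$ we have $d(1,g(s,t))<r_m+r_{m+1}<2^{-m-1}\le2^{-s}$ by \eqref{eq:inv}. This proves (1).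

Let $\eta_M=\frac12\min\{\delta_0,\dots,\delta_M\}$. Fix $a\in G$ and an integer $m$ with $0\le m<M$, and suppose that $s\in[m,m+1]$ and $d(g(s,t),a)<\eta_M$. Write $g(s,t)=h_m(t')h_{m+1}(t'')$ with $t'+t''=t$. The second factor is too small to hide the first:
\[
d(h_m(t'),a)\le d(1,h_{m+1}(t''))+d(g(s,t),a)<r_{m+1}+\eta_M\le\delta_m .
\]
Hence $t'\le T'$, where $T'$ depends only on $a$ and $m$. So $h_m(t')^{-1}a$ lies in the compact set $K=h_m([0,T'])^{-1}a$, and
\[
d(h_{m+1}(t''),K)\le d\big(h_{m+1}(t''),h_m(t')^{-1}a\big)=d(g(s,t),a)<\eta_M\le\delta_{m+1}/2 .
\]
By (E1), $t''\le T''$, where $T''$ depends only on $a$ and $m$. Thus $t\le T'+T''$, and since only finitely many $m$ occur, the preimage of $B(a,\eta_M)$ in $[0,M]\times[0,\infty)$ is bounded.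
\end{proof}

\section{Exhausting a group along the cosets of a separable subgroup}\label{sec:exhaustion}

We want open sets $Y_0\subset Y_1\subset\cdots$ covering $G$ such that the paths $t\mapsto zg(s,t)$ leave each $Y_n$ by a time that is locally bounded in $z$. An escaping path leaves any finite union of small balls. If $G$ is separable with a dense sequence $(x_l)$, the sets $Y_n=B(x_0,\varepsilon)\cup\dots\cup B(x_n,\varepsilon)$ will therefore do. If $G$ is not separable, countably many finite unions of small balls need not cover $G$. One could take a cover $\bigcup_j\mathcal E_j$ by small open sets with each $\mathcal E_j$ discrete and let $Y_n$ be the union of $\mathcal E_0,\dots,\mathcal E_n$, but a path may visit infinitely many members of $\mathcal E_0$.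

The way out is that the paths starting at $z$ stay in the coset $zH$ of a separable subgroup $H$, so $Y_n$ only has to be small along cosets. A coset meets countably many members of each $\mathcal E_j$, and we admit them into $Y_n$ one at a time. The enumeration must be the same for all nearby cosets; this is why we enumerate over the members of a base of $G/H$, and the base of (F4) makes sure that only finitely many enumerations are in force near a given coset at stage $n$.

\begin{lemma}\label{lem:exh}
Let $H$ be a closed separable subgroup of a metrizable group $G$, and let $\varepsilon>0$. There are open sets $Y_0\subset Y_1\subset\cdots$ covering $G$ such that for all $x\in G$ and $n\in\omega$ there is an open set $D\ni x$ with $DH=D$ for which $Y_n\cap D$ is covered by finitely many balls of radius $\varepsilon$.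
\end{lemma}

\begin{proof}
Let $\pi:G\to G/H$, $\pi(x)=xH$, be the quotient map. It is open because $\pi^{-1}(\pi(U))=UH$. Its fibers are cosets, homeomorphic to $H$ and hence separable.

\emph{The space $G/H$ is metrizable.} Put $\bar d(xH,yH)=\inf_{h\in H}d'(x,yh)$, where $d'$ is the right-invariant metric of Section~\ref{sec:prelim}. The identity $d'(xh',yh)=d'(x,yhh'^{-1})$ shows that $\bar d$ is well defined, and $d'(x,yh)=d'(xh^{-1},y)$ shows that it is symmetric. The triangle inequality follows from
\[
d'(x,zhh')\le d'(x,yh')+d'(yh',zhh')=d'(x,yh')+d'(y,zh).
\]
If $\bar d(xH,yH)=0$, then $x$ lies in the closure of $yH$, and $yH$ is closed, so $xH=yH$. The $\bar d$-ball of radius $r$ about $xH$ is the image under $\pi$ of the $d'$-ball of radius $r$ about $x$. Since $\pi$ is open and continuous, these images form a base of the quotient topology.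

\emph{The sets $Y_n$.} By (F3) there is an open cover $\bigcup_{j\in\omega}\mathcal E_j$ of $G$ such that each $\mathcal E_j$ consists of pairwise disjoint sets and each member lies in a ball of radius $\varepsilon$. By (F4) there is a base $\mathcal B=\bigcup_{i\in\omega}\mathcal B_i$ of $G/H$ consisting of nonempty sets, with each $\mathcal B_i$ discrete. For $b\in\mathcal B$ and $j\in\omega$ let
\[
\mathcal E_j(b)=\{E\in\mathcal E_j:b\subset\pi(E)\}.
\]
This family is countable. Indeed, fix $p\in b$; the sets $E\cap\pi^{-1}(p)$ with $E\in\mathcal E_j(b)$ are nonempty, pairwise disjoint and open in the separable space $\pi^{-1}(p)$, so each contains its own point of a countable dense set. Write $\mathcal E_j(b)=\{E_{b,j,k}:k\in K_{b,j}\}$ with $K_{b,j}\subset\omega$, and put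
\[
Y_n=\bigcup\big\{E_{b,j,k}\cap\pi^{-1}(b):\ b\in\mathcal B_0\cup\dots\cup\mathcal B_n,\ j\le n,\ k\in K_{b,j},\ k\le n\big\}.
\]
The sets $Y_n$ are open and increasing. Given $x\in G$, choose $j$ and $E\in\mathcal E_j$ with $x\in E$. As $\pi(E)$ is open, there are $i$ and $b\in\mathcal B_i$ with $\pi(x)\in b\subset\pi(E)$. Then $E=E_{b,j,k}$ for some $k$, and $x\in Y_n$ for $n=\max\{i,j,k\}$.

\emph{Finiteness.} Let $x\in G$ and $n\in\omega$. Since $\mathcal B_0,\dots,\mathcal B_n$ are discrete, some open neighborhood $W$ of $\pi(x)$ meets at most $n+1$ members of their union. Let $D=\pi^{-1}(W)$, so that $DH=D$. A set $E_{b,j,k}\cap\pi^{-1}(b)$ meets $D$ only if $b$ meets $W$. Hence $Y_n\cap D$ is covered by the finitely many sets $E_{b,j,k}$ with such $b$ and $j,k\le n$, and each of them lies in a ball of radius $\varepsilon$.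
\end{proof}

\begin{proposition}\label{prop:key}
Let $G$ and $g$ be as in Lemma~\ref{lem:g}. For every integer $M\ge1$ there are open sets $Y^M_0\subset Y^M_1\subset\cdots$ covering $G$ such that for all $x\in G$ and $n\in\omega$ there are a neighborhood $O$ of $x$ and a number $T\ge0$ with
\[
z\,g(s,t)\notin Y^M_n\qquad\text{for all }z\in O,\ s\in[0,M],\ t\ge T.
\]
\end{proposition}

\begin{proof}
Let $H$ be the closure of the subgroup generated by $g([0,\infty)^2)$. The values of $g$ at rational points generate a countable subgroup that is dense in $H$, so $H$ is separable. Let $Y^M_n$ be the sets of Lemma~\ref{lem:exh} for $H$ and $\varepsilon=\eta_M/2$. Given $x$ and $n$, take $D$ as in that lemma, with $Y^M_n\cap D\subset B(x_1,\varepsilon)\cup\dots\cup B(x_q,\varepsilon)$. Each map $z\mapsto z^{-1}x_l$ is continuous, so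
\[
O=\{z\in D:\ d(z^{-1}x_l,x^{-1}x_l)<\varepsilon\ \text{ for }l=1,\dots,q\}
\]
is an open neighborhood of $x$. This step needs finitely many $x_l$, because right translations are not isometries of $d$.

Let $z\in O$ and $s\in[0,M]$, and suppose that $zg(s,t)\in Y^M_n$. Since $g(s,t)\in H$, we have $zg(s,t)\in DH=D$, so $d(zg(s,t),x_l)<\varepsilon$ for some $l$. Then
\[
d(g(s,t),x^{-1}x_l)\le d(g(s,t),z^{-1}x_l)+d(z^{-1}x_l,x^{-1}x_l)<2\varepsilon=\eta_M .
\]
By Lemma~\ref{lem:g}(2), applied to the balls $B(x^{-1}x_l,\eta_M)$, such $t$ are bounded by a number that depends only on $x,x_1,\dots,x_q$ and $M$. Let $T$ exceed it.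
\end{proof}

\section{Proof of Theorem~\ref{thm:B}}\label{sec:B}

Let $G$ be metrizable, locally path-connected and not locally precompact, let $g$ be as in Lemma~\ref{lem:g} and $Y^M_n$ as in Proposition~\ref{prop:key}, and let $\mathcal U$ be an open cover of $G$. As in $\ell_2$, the map $f_n$ moves $z$ along a path until it has left a set $Y_n$. Now the size of the path depends on $z$, and so does the exhaustion $(Y^M_n)_n$ that applies. Local finiteness survives because $f_n$ changes the scale by less than $1$, so only finitely many $M$ matter near a given point.

\medskip\noindent\emph{The scale $\mu$.} Let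
\[
e(x)=\sup\{r\in(0,1]:B(x,r)\subset U\text{ for some }U\in\mathcal U\}\in(0,1].
\]
If $B(x,r)\subset U$ and $r>d(x,y)$, then $B(y,r-d(x,y))\subset U$. Hence $e(y)\ge e(x)-d(x,y)$, and by symmetry $|e(x)-e(y)|\le d(x,y)$. The ball $B(x,e(x)/2)$ lies in a member of $\mathcal U$, since some admissible $r$ exceeds $e(x)/2$. Define the continuous function $\mu:G\to[2,\infty)$ by $2^{-\mu(x)}=e(x)/4$.

\medskip\noindent\emph{The time $\tau_n$.} Fix $n$. For $x\in G$ let $M_x=\lfloor\mu(x)\rfloor+1$, so that $M_x-2<\mu(x)<M_x$. By continuity of $\mu$ and Proposition~\ref{prop:key} there are an open neighborhood $O_x$ of $x$ and $T_x\ge0$ such that, for all $z\in O_x$,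
\[
M_x-2<\mu(z)<M_x\qquad\text{and}\qquad zg(s,t)\notin Y^{M_x}_n\ \text{ for }s\in[0,M_x],\ t\ge T_x.
\]
By (F3) there is a locally finite partition of unity $\{\varphi_i\}$ with $\operatorname{supp}\varphi_i\subset O_{x_i}$ for suitable points $x_i$. Put
\[
\tau_n=\sum_i\varphi_iT_{x_i},\qquad f_n(z)=z\,g(\mu(z),\tau_n(z)).
\]
Both maps are continuous. The number $\tau_n(z)$ is a convex combination of the finitely many $T_{x_i}$ with $\varphi_i(z)>0$, so it is at least the smallest of them. For the corresponding $i$ we have $z\in O_{x_i}$ and $\tau_n(z)\ge T_{x_i}$, and with $M=M_{x_i}$ we obtain:
\begin{equation}\label{eq:star}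
\text{for each $z$ some integer $M\ge1$ satisfies }\ \mu(z)<M<\mu(z)+2\ \text{ and }\ f_n(z)\notin Y^M_n.
\end{equation}

\medskip\noindent\emph{Nearness.} By \eqref{eq:inv} and Lemma~\ref{lem:g}(1),
\[
d(z,f_n(z))=d\big(1,g(\mu(z),\tau_n(z))\big)<2^{-\mu(z)}=e(z)/4 .
\]
So $z$ and $f_n(z)$ lie in $B(z,e(z)/2)$, and $f_n$ is $\mathcal U$-near to the identity. Moreover $|e(f_n(z))-e(z)|<e(z)/4$, so the ratio $e(f_n(z))/e(z)$ lies between $\frac34$ and $\frac54$, and
\begin{equation}\label{eq:mu}
|\mu(f_n(z))-\mu(z)|<\log_2\tfrac43<1 .
\end{equation}

\medskip\noindent\emph{Local finiteness.} Let $y\in G$. Choose $N$ such that $y\in Y^M_N$ for each of the finitely many integers $M$ with $1\le M<\mu(y)+4$. The set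
\[
O=\{x\in G:\mu(x)<\mu(y)+1\}\cap\bigcap_{1\le M<\mu(y)+4}Y^M_N
\]
is an open neighborhood of $y$. Suppose that $f_n(z)\in O$. By \eqref{eq:mu}, $\mu(z)<\mu(f_n(z))+1<\mu(y)+2$, so the integer $M$ in \eqref{eq:star} satisfies $M<\mu(y)+4$. Then $f_n(z)\in Y^M_N\setminus Y^M_n$, which forces $n<N$ because the sets $Y^M_n$ increase with $n$. Thus $O$ meets at most $f_0(G),\dots,f_{N-1}(G)$, and $G$ has $\omega$-LFAP.

\medskip\noindent\emph{The last statement.} Let $G$ be completely metrizable and locally path-connected. If $G$ is not locally compact, it is not locally precompact by Lemma~\ref{lem:NP}, so it has $\omega$-LFAP. If $G$ is locally compact, it does not have $\omega$-LFAP by Lemma~\ref{lem:compact}. \qed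

\begin{remark}
The maps $f_n$ are $\mathcal U$-homotopic to the identity, meaning that there is a homotopy each of whose tracks lies in a member of $\mathcal U$. The homotopy $(z,\lambda)\mapsto z\,g(\mu(z),\lambda\tau_n(z))$, $0\le\lambda\le1$, starts at $z\,g(\mu(z),0)=z$, and the track of $z$ stays in $B(z,e(z)/4)$.
\end{remark}

\begin{remark}
The first part of Theorem~\ref{thm:B} needs neither completeness nor the ANR property. Local path-connectedness and the failure of local precompactness enter only through Lemma~\ref{lem:path}: the first makes $A$ and $C$ neighborhoods of $1$, and the second supplies the sequences $(a_k)$ and $(c_k)$.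
\end{remark}

\section{Groups that are Hilbert manifolds}\label{sec:AC}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $G$ be a completely metrizable ANR group. It is locally path-connected by (F5).

Suppose first that $G$ is not locally compact. Then $G$ has $\omega$-LFAP by Theorem~\ref{thm:B}, and by Theorem~\ref{thm:BZ} it is a manifold modeled on an infinite-dimensional Hilbert space.

Now suppose that $G$ is locally compact. The identity component $G_0$ is an open subgroup, since $G$ is locally path-connected. If $K\subset G_0$ is a compact symmetric neighborhood of $1$, then $G_0=\bigcup_nK^n$ by (F7). Each $K^n$ is compact and metrizable, hence separable, so $G_0$ is separable. It is completely metrizable by (F2) and an ANR by (F6). By Theorem~\ref{thm:DT}, $G_0$ is a Hilbert manifold. The cosets $xG_0$ are open and homeomorphic to $G_0$, so the translates of the charts of $G_0$ cover $G$. Finally, $G$ is paracompact by (F3).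
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $G$ be a Hilbert manifold, and let $O_0$ be an open neighborhood of $1$ homeomorphic to an open subset of a Hilbert space $E$. The translates $xO_0$ cover $G$, so $G$ is an $E$-manifold.

\emph{The converse of Theorem~\ref{thm:A}.} The group $G$ is first-countable, hence metrizable. The set $O_0$ is completely metrizable by (F2), so $G$ is completely metrizable by Lemma~\ref{lem:complete}. By (F6), $E$ is an AR, $O_0$ and its translates are ANRs, and $G$ is an ANR.

\emph{The product structure.} Since $G$ is locally path-connected, $G_0$ is an open subgroup. Let $D\subset G$ contain exactly one point of each coset $xG_0$, and give $D$ the discrete topology. The bijection $G_0\times D\to G$, $(x,c)\mapsto cx$, maps each open set $G_0\times\{c\}$ homeomorphically onto the open set $cG_0$, so it is a homeomorphism.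

\emph{The two cases.} If $\dim E<\infty$, then $G$ is locally compact. If $\dim E=\infty$, no point of $E$ has a compact neighborhood, since a closed ball $\{x:\|x-x_0\|\le r\}$ contains the points $x_0+re_k$ at mutual distance $r\sqrt2$ for an orthonormal sequence $(e_k)$; then $G$ is not locally compact. So in case (a) we have $E=\mathbb R^n$ for some $n$, and a locally Euclidean group is a Lie group by the theorem of Gleason and Montgomery--Zippin.

In case (b), $E=\ell_2(\kappa)$ for an infinite cardinal $\kappa$. Recall that in metrizable spaces density does not increase when passing to a subspace. We have $\operatorname{dens}\ell_2(\kappa)=\kappa$: finite rational combinations of basis vectors are dense, and the basis vectors are at mutual distance $\sqrt2$. A nonempty open subset of $\ell_2(\kappa)$ contains an open ball, which is homeomorphic to $\ell_2(\kappa)$, so it has density $\kappa$ as well. Apply this to the symmetric open neighborhood $O_1=G_0\cap O_0\cap O_0^{-1}$ of $1$: it has density $\kappa$. Each $O_1^n$ is a continuous image of the $n$-fold Cartesian power of $O_1$, so $\operatorname{dens}O_1^n\le\kappa$, and $G_0=\bigcup_nO_1^n$ by (F7). Hence $\operatorname{dens}G_0\le\kappa$. If $O\subset G_0$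 is any open neighborhood of $1$, then
\[
\kappa=\operatorname{dens}(O\cap O_0)\le\operatorname{dens}O\le\operatorname{dens}G_0\le\kappa .
\]

\emph{Absolute retracts.} Let $G$ be a completely metrizable group that is an AR; by (F5) it is a contractible ANR. If $G$ is not locally compact, it has $\omega$-LFAP by Theorem~\ref{thm:B}, and it is homeomorphic to an infinite-dimensional Hilbert space by Theorem~\ref{thm:BZ}. If $G$ is locally compact, it is a Lie group by Theorem~\ref{thm:A} and (a), and it is connected because it is contractible. By the Malcev--Iwasawa theorem, a connected Lie group is homeomorphic to $K\times\mathbb R^m$ with $K$ a compact connected Lie group. Here $K$ is homotopy equivalent to $G$, hence contractible. A closed connected manifold of dimension $k$ has $H_k(K;\mathbb Z/2)\ne0$, so $k=0$ and $K$ is a point. Thus $G$ is homeomorphic to $\mathbb R^m$.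
\end{proof}

\section{Sharpness}\label{sec:sharp}

In the proof of Theorem~\ref{thm:A} our own arguments use completeness only in Lemma~\ref{lem:NP}, and they use the ANR property only to get local path-connectedness. Both hypotheses are used in full in Theorems~\ref{thm:DT} and~\ref{thm:BZ}. The two groups below have $\omega$-LFAP and are not Hilbert manifolds.

\begin{example}[Completeness cannot be dropped]
Let $\ell_2^f$ be the linear span of the standard basis $e_1,e_2,\dots$ of $\ell_2$. It is a group under addition and an AR by (F6). It is the union of the subspaces $L_n=\operatorname{span}\{e_1,\dots,e_n\}$. Each $L_n$ is closed, and it is nowhere dense because $x+\varepsilon e_{n+1}\notin L_n$ for $x\in L_n$ and $\varepsilon>0$. By Baire's theorem $\ell_2^f$ is not completely metrizable, so by Theorem~\ref{thm:C} it is not a Hilbert manifold. Theorem~\ref{thm:B} does apply: balls are convex, and the ball of radius $r$ about $0$ contains the points $\frac r2e_k$ at mutual distance $r/\sqrt2$, so it is not totally bounded.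
\end{example}

\begin{example}[The ANR property cannot be weakened to local path-connectedness]
Let $\mathbb T$ be the circle group and $G=\mathbb T^\omega\times\ell_2$. As a countable product of completely metrizable spaces, $G$ is completely metrizable. It has a base of products of finitely many open arcs, the remaining circles, and a ball; these products are path-connected, so $G$ is locally path-connected. It is not locally compact, because its closed subgroup $\ell_2$ is not. By Theorem~\ref{thm:B}, $G$ has $\omega$-LFAP. On the other hand, every neighborhood of the unit contains one of the coordinate circles. The inclusion of this circle into $G$ is not null-homotopic, since its composition with the projection onto that coordinate is the identity of $\mathbb T$. So $G$ is not locally contractible, and therefore not a Hilbert manifold.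
\end{example}

\begin{thebibliography}{9}

\bibitem{BZ}
T.~Banakh, I.~Zarichnyy,
\emph{Topological groups and convex sets homeomorphic to non-separable Hilbert spaces},
Cent. Eur. J. Math. 6 (2008) 77--86.
\texttt{http://www.franko.lviv.ua/\allowbreak faculty/\allowbreak mechmat/\allowbreak Departments/\allowbreak Topology/\allowbreak banpap/\allowbreak hilbert.pdf}

\end{thebibliography}
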